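\title{Minimally nonlinear forbidden sequences of width one}

\begin{abstract}
For a finite sequence $\sigma$ with $r$ distinct symbols, let $\operatorname{Ex}(\sigma,n)$ be the maximum length of a sequence over $n$ symbols that has no subsequence isomorphic to $\sigma$ and in which every $r$ consecutive symbols are distinct. The sequence $\sigma$ is linear if $\operatorname{Ex}(\sigma,n)=O(n)$, and it has width one if the intervals occupied by any two of its symbols intersect. We prove that a sequence of width one is linear if and only if it contains none of $ababa$, $abcacbc$, $abacabc$. Consequently these three are the only minimally nonlinear sequences of width one, which confirms the conjecture that there are finitely many. The proof translates the problem to 0-1 arrays with unordered rows, shows that the sequences in question are nested around their first and around their last symbol, and builds a copy of such a sequence from the inside out while merging columns of the array.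
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{sequence}, or \emph{word}, is a finite string of symbols from some alphabet. For a sequence $\sigma$ we write $|\sigma|$ for its length, $\Sigma(\sigma)$ for the set of symbols that occur in it, and $\|\sigma\|=|\Sigma(\sigma)|$. Two sequences are \emph{isomorphic} if one is obtained from the other by an injective renaming of symbols. A sequence $S$ \emph{contains} $\sigma$ if some subsequence of $S$, not necessarily contiguous, is isomorphic to $\sigma$; otherwise $S$ is \emph{$\sigma$-free}. A sequence is \emph{$r$-sparse} if every $r$ consecutive symbols in it are pairwise distinct. For a nonempty \emph{forbidden sequence} $\sigma$, the extremal function $\operatorname{Ex}(\sigma,n)$ is the maximum length of a $\|\sigma\|$-sparse $\sigma$-free sequence over an alphabet of $n$ symbols.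

Sparsity is there to exclude a degenerate way of avoiding $\sigma$: a sequence over $\|\sigma\|-1$ symbols is $\sigma$-free whatever its length. With sparsity the maximum is finite (Lemma~\ref{lem:sparse}(a)). The first values are linear in $n$. We have $\operatorname{Ex}(a^i,n)=(i-1)n$, since avoiding $a^i$ means using each symbol at most $i-1$ times. We have $\operatorname{Ex}(aba,n)=n$, since in a $2$-sparse sequence two successive occurrences of a symbol are separated by another symbol, so no symbol repeats.

We call $\sigma$ \emph{linear} if $\operatorname{Ex}(\sigma,n)=O(n)$ and \emph{nonlinear} otherwise, and \emph{minimally nonlinear} if it is nonlinear while every proper subsequence of it is linear. Minimally nonlinear sequences are counted up to isomorphism. A subsequence of a linear sequence is linear (Lemma~\ref{lem:monotone}), and a shortest nonlinear subsequence of a nonlinear sequence is minimally nonlinear. So a sequence is nonlinear exactly when it contains a minimally nonlinear one, and the list of minimally nonlinear sequences is the list of all obstructions to linearity. We use one known fact without proof: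
\begin{equation}\label{eq:known}
ababa,\qquad abcacbc,\qquad abacabc\qquad\text{are minimally nonlinear.}
\end{equation}
The third is isomorphic to the reversal of the second.

The \emph{interval} occupied by a symbol $x\in\Sigma(\sigma)$ runs from the first to the last occurrence of $x$ in $\sigma$. The \emph{width} of $\sigma$ is the maximum number of symbols that occupy pairwise disjoint intervals. Thus $\sigma$ has width $1$ exactly when the intervals of every two symbols intersect. Applied to the symbol that starts last and the symbol that ends first, this says that one position of $\sigma$ lies in all the intervals: the sequence is one entangled piece, and no symbol is finished before another begins. The three sequences in \eqref{eq:known} have width $1$; the common position can be taken to be the third, the third and the fifth, respectively. They are pairwise non-isomorphic: the lengths are $5,7,7$, and the third symbol is new in $abcacbc$ but not in $abacabc$. The following conjecture is posed in~\cite{gends}.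

\begin{quote}
\textbf{Conjecture.} \emph{There are finitely many minimally nonlinear sequences of width $1$.}
\end{quote}

\subsection{Results}

The conjecture is true, and the list is as short as \eqref{eq:known} allows.

\begin{theorem}\label{thm:three}
Up to isomorphism, the minimally nonlinear sequences of width $1$ are exactly $ababa$, $abcacbc$ and $abacabc$.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $\sigma$ be a sequence of width $1$.
\begin{enumerate}
\item[(i)] $\sigma$ is linear if and only if it contains none of $ababa$, $abcacbc$, $abacabc$.
\item[(ii)] If $\sigma$ contains none of these three, there is a constant $K_\sigma$ such that every $\sigma$-free sequence over $n$ symbols that is a concatenation of $m$ blocks, each consisting of distinct symbols, has length at most $K_\sigma(n+m)$.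
\end{enumerate}
\end{theorem}

None of the three sequences can be omitted from (i): each is nonlinear, and, being minimally nonlinear and not isomorphic to the other two, it contains neither of them.

Throughout, $\mathcal C$ denotes the class of words of width $1$ that contain none of $ababa$, $abcacbc$, $abacabc$. It is closed under reversal, because reversal preserves width and permutes the three words up to isomorphism. It is also closed under \emph{restriction} to a nonempty set of symbols, that is, under keeping all occurrences of these symbols and deleting the others.

A minimally nonlinear sequence of width $1$ outside the list \eqref{eq:known} would have to lie in $\mathcal C$, so the conjecture is a question about $\mathcal C$. It is not settled by a size bound, because $\mathcal C$ has members with arbitrarily many symbols.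

\begin{example}\label{ex:tau}
For $k\ge1$ let $\tau_k=a_k\cdots a_2a_1\,t\,a_1\,t\,a_2\,t\cdots a_k\,t$. Every interval contains the position of the first $t$, so the width is $1$. Each of the three words has a symbol occurring three times, which only $t$ can play. In $ababa$ and $abacabc$ this symbol is $a$, and $b$ occurs twice after the first $a$, whereas each $a_i$ occurs once after the first $t$. In $abcacbc$ the symbols $a,b$ occur in the order $abab$, whereas two symbols $a_i,a_j$ of $\tau_k$ occur in the order $abba$. Hence $\tau_k\in\mathcal C$. Up to isomorphism $\tau_1=abab$ and $\tau_2=abcbcac$.
\end{example}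

The word $\tau_2=abcbcac$ differs from the nonlinear word $abcacbc$ only in the order of the second $a$ and the second $b$. The boundary between linear and nonlinear is therefore sensitive to small changes, and one could well expect new obstructions among larger words of $\mathcal C$. The reason to expect none is that $\tau_k$ is typical: every word of $\mathcal C$ turns out to be nested around its last symbol in the way $\tau_k$ is nested around $t$, with smaller words of $\mathcal C$ in the place of the pairs $a_i\cdots a_i$. A nested word can be assembled from the inside out, and this suggests an induction.

Section~\ref{sec:arrays} reduces both theorems to a statement about 0-1 arrays. Section~\ref{sec:abab} proves this statement by hand for $abab$, the first word for which it is not immediate. Section~\ref{sec:structure} establishes the nested structure, and Section~\ref{sec:process} carries out the induction. We make no attempt to optimize constants.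

\section{From sequences to arrays}\label{sec:arrays}

\subsection{Sparsification}

The sparsity in the definition of $\operatorname{Ex}(\sigma,n)$ depends on $\sigma$. The first lemma shows that any larger sparsity can be had at the cost of a constant factor.

\begin{lemma}\label{lem:sparse}
Let $w$ be a nonempty word and $r=\|w\|$.
\begin{enumerate}
\item[(a)] An $r$-sparse $w$-free sequence over at most $k\ge1$ symbols has length less than $r|w|k^r$.
\item[(b)] Let $K\ge1$ and $E=r|w|K^r$. Every $r$-sparse $w$-free sequence $S$ has a subsequence $S'$ with $|S|\le E|S'|$ in which every contiguous piece of length at most $K$ consists of distinct symbols. In particular $S'$ is $K$-sparse.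
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A sequence of length at least $r|w|k^r$ has $|w|k^r$ disjoint windows of $r$ consecutive symbols. Each window is an ordered $r$-tuple of distinct symbols, and there are at most $k^r$ such tuples, so one tuple occurs as $|w|$ of the windows. Assign the $r$ symbols of $w$ bijectively to the symbols of this tuple, and pick the image of the $i$th letter of $w$ from the $i$th of these windows. This is a copy of $w$.

(b) Scan $S$ from left to right and keep a symbol if and only if it differs from each of the last $K-1$ kept symbols. The kept symbols form $S'$, which has the required distinctness. The first symbol of $S$ is kept, so every maximal run of deleted symbols follows a kept symbol. Such a run is a contiguous piece of $S$, hence $r$-sparse and $w$-free, and all its symbols are among the $K-1$ most recently kept ones. By (a) its length is at most $E-1$.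
\end{proof}

\begin{lemma}\label{lem:monotone}
If $\sigma$ is linear and contains the nonempty word $\tau$, then $\tau$ is linear.
\end{lemma}

\begin{proof}
Let $S$ be a $\|\tau\|$-sparse $\tau$-free sequence over $n$ symbols. Apply Lemma~\ref{lem:sparse}(b) with $w=\tau$ and $K=\|\sigma\|$. The subsequence $S'$ is $\|\sigma\|$-sparse and $\tau$-free, hence $\sigma$-free, so $|S|\le E\operatorname{Ex}(\sigma,n)$.
\end{proof}

\subsection{Arrays and good words}

A sequence cut into blocks of distinct symbols is described, up to the order inside each block, by recording which symbol occurs in which block. This leads to the following object.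

\begin{definition}
An \emph{array} has \emph{columns} $1,\dots,m$ with $m\ge1$ and a finite set of \emph{rows}; each row $x$ has a set $S(x)\subseteq\{1,\dots,m\}$ of \emph{marks}. A \emph{copy} of a word $w=w_1\cdots w_l$ in the array consists of an injection $\varphi$ from $\Sigma(w)$ to the rows and columns $c_1<\dots<c_l$ with $c_i\in S(\varphi(w_i))$; we say that the row $\varphi(a)$ \emph{plays} the symbol $a$. The array is \emph{$w$-free} if it has no copy of $w$. For positive integers $q,B$, the word $w$ is \emph{$(q,B)$-good} if every array with more than $Bm$ rows, each having at least $q$ marks, has a copy of $w$. It is \emph{good} if it is $(q,B)$-good for some $q,B$.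
\end{definition}

The columns are ordered, the rows are not, and the columns of a copy increase strictly. A $(q,B)$-good word is $(q',B')$-good for $q'\ge q$ and $B'\ge B$, so finitely many good words have common parameters. Erasing marks creates no copy, so in proving that a word is $(q,B)$-good we may assume that every row has exactly $q$ marks.

\begin{example}\label{ex:good}
A lower bound on the number of marks is needed: arbitrarily many rows with the same $|w|-1$ marks form a $w$-free array. The word $a^i$ is $(i,1)$-good, since one row suffices. The word $aba$ is $(3,1)$-good: among more than $m$ rows two have their second mark in the same column $c$, and the first and third marks of one of them together with the mark $c$ of the other form a copy.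
\end{example}

A row \emph{meets} a set of columns if it has a mark in it. Goodness is useful on coarser scales as well.

\begin{lemma}[contraction]\label{lem:contract}
Let $w$ be $(q,B)$-good, let $V_1<\dots<V_k$ be disjoint intervals of columns of an array, and let $\mathcal Y$ be a set of more than $Bk$ rows, each meeting at least $q$ of the $V_j$. Then the array has a copy of $w$ that uses only rows of $\mathcal Y$ and only columns of $V_1\cup\dots\cup V_k$, at most one column from each $V_j$.
\end{lemma}

\begin{proof}
Form the array with columns $1,\dots,k$ and row set $\mathcal Y$ in which $x$ has the mark $j$ if and only if $x$ meets $V_j$. It has a copy of $w$, in columns $j_1<\dots<j_l$. Replace $j_i$ by a mark of the row playing $w_i$ in $V_{j_i}$.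
\end{proof}

To apply goodness to a sequence we need rows with many marks, while symbols of a sequence occur with very different frequencies. We therefore cut the occurrences of each symbol into groups of equal size and let each group be a row.

\begin{lemma}[transfer]\label{lem:transfer}
Let $w$ have width $1$ and be $(q,B)$-good. Every $w$-free sequence over $n$ symbols that is a concatenation of $m$ blocks of distinct symbols has length at most $qn+qBm$. Moreover, $w$ is linear.
\end{lemma}

\begin{proof}
Let $S$ be such a sequence, $m\ge1$. Split the occurrences of each symbol into groups of $q$ successive occurrences and discard the fewer than $q$ that remain. There are at least $|S|/q-n$ groups. Form the array whose columns are the blocks and whose rows are the groups, a group having a mark in each block that contains one of its occurrences. A symbol occurs at most once in a block, so each row has $q$ marks, and of two groups of the same symbol one has all its marks before all marks of the other.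

Suppose the array has a copy of $w$, and let $a\ne b$ be symbols of $w$. Their intervals in $w$ intersect, so some $a$ precedes some $b$ and some $b$ precedes some $a$ in $w$. Hence each of the two rows playing $a$ and $b$ has a mark before some mark of the other, and the two rows are groups of different symbols of $S$. The copy in the array is therefore a copy of $w$ in $S$, which is impossible. So the array is $w$-free and $|S|/q-n\le Bm$.

Now let $S$ be a $\|w\|$-sparse $w$-free sequence over $n$ symbols. Take $K=2qB$ and $S'$ as in Lemma~\ref{lem:sparse}(b), and cut $S'$ into at most $|S'|/K+1$ blocks of length at most $K$; each consists of distinct symbols. The first part gives $|S'|\le qn+qB(|S'|/K+1)=qn+|S'|/2+qB$. Hence $|S'|\le 2qn+2qB$ and $|S|\le E|S'|=O(n)$.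
\end{proof}

This is the first use of width $1$. Without it, two groups of one symbol may play different symbols of $w$: for $S=aa\cdots a$ cut into blocks of length one, the array of groups has a copy of $ab$ although $S$ is $ab$-free.

Everything now rests on the following theorem, proved in Section~\ref{sec:process}.

\begin{theorem}\label{thm:good}
Every word in $\mathcal C$ is good.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:three} and~\ref{thm:strong} from Theorem~\ref{thm:good}]
Let $\sigma$ have width $1$. If $\sigma\in\mathcal C$, it is $(q,B)$-good for some $q,B$, and Lemma~\ref{lem:transfer} gives linearity and the bound in Theorem~\ref{thm:strong}(ii) with $K_\sigma=qB$. If $\sigma\notin\mathcal C$, it contains one of the nonlinear words \eqref{eq:known} and is nonlinear by Lemma~\ref{lem:monotone}. This proves Theorem~\ref{thm:strong}.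

The three words are minimally nonlinear of width $1$. Conversely, let $\sigma$ be minimally nonlinear of width $1$. By Theorem~\ref{thm:strong}(i), some subsequence of $\sigma$ is isomorphic to one of the three words. This subsequence is nonlinear, so it is not proper.
\end{proof}

\subsection{Leaving a gap and filling it}

We shall often need a copy of a word $u'u''$ with room between $u'$ and $u''$. Using only every second interval provides it.

\begin{lemma}[gap]\label{lem:gap}
Let the nonempty word $u=u'u''$ be $(q,B)$-good, where $u'$ or $u''$ may be empty. Let $W_1<\dots<W_e$ be disjoint intervals of columns of an array, and let $\mathcal Y$ be a set of more than $2Be$ rows, each meeting at least $2q+2$ of the $W_j$. Then there are an index $j\in\{1,\dots,e\}$ and a copy of $u$ on rows of $\mathcal Y$ in which $u'$ lies in $W_1\cup\dots\cup W_{j-1}$ and $u''$ lies in $W_{j+1}\cup\dots\cup W_e$.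
\end{lemma}

\begin{proof}
Each row of $\mathcal Y$ meets at least $2q$ of $W_2,\dots,W_{e-1}$, hence at least $q$ of those with even index or at least $q$ of those with odd index. One of the two parities serves more than $Be$ rows. Lemma~\ref{lem:contract}, applied to these rows and to the intervals $W_i$ with $2\le i\le e-1$ and $i$ of this parity, gives a copy of $u$ whose letters lie in $W_{z_1},\dots,W_{z_l}$, where $l=|u|$, $z_1\ge2$, $z_l\le e-1$ and $z_{h+1}\ge z_h+2$ for all $h$. Let $g=|u'|$. If $g=0$, take $j=z_1-1\ge1$. If $g\ge1$, take $j=z_g+1\le e$, which is less than $z_{g+1}$ when $g<l$.
\end{proof}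

To put a power $z^i$ of a new symbol into the gap, we need every candidate gap to contain $i$ marks of each of several rows. We arrange this by merging the columns where it fails and discarding the few rows that would suffer from the merge. This is the simplest instance of the method of this paper.

\begin{lemma}[placement]\label{lem:place}
If the nonempty word $u=u'u''$ is good, $z\notin\Sigma(u)$ and $i\ge1$, then $u'z^iu''$ is good.
\end{lemma}

\begin{proof}
Let $u$ be $(q,B)$-good and $k=\|u\|+1$. Take an array with more than $(2B+k)m$ rows, each with exactly $i(4q+5)$ marks. Start from the partition of the columns into singletons and repeat the following while possible: if $V,V'$ are consecutive parts such that at most $k-1$ remaining rows have $i$ or more marks in $V\cup V'$, delete these rows and merge $V$ and $V'$.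

There are at most $m-1$ merges, so fewer than $km$ rows are deleted and more than $2Bm$ remain. A remaining row has at most one mark in a singleton part and at most $i-1$ marks in a merged part, so it meets at least $4q+5$ of the final parts $V_1<\dots<V_{m'}$. Put $W_j=V_{2j-1}\cup V_{2j}$ for $1\le j\le e=\lfloor m'/2\rfloor$. At most one part is left out, so a remaining row meets at least $(4q+4)/2=2q+2$ of the $W_j$. Since $e\le m$, Lemma~\ref{lem:gap} gives a copy of $u$ on remaining rows with $u'$ to the left and $u''$ to the right of some $W_j$. The procedure has stopped, so at least $k=\|u\|+1$ remaining rows have $i$ or more marks in $W_j$. One of them is not used by the copy of $u$, and it plays $z$.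
\end{proof}

\section{The word $abab$ by hand}\label{sec:abab}

In a word of width $1$ at most one symbol occurs only once, so three symbols need length at least $5$, and the words of $\mathcal C$ of length at most $4$ are $a$, $aa$, $aaa$, $aaaa$, $aba$, $aaba$, $abaa$, $abba$ and $abab$. All but the last are powers of $a$ or arise from one by Lemma~\ref{lem:place}. In $abab$ no symbol forms a single run, so placement does not apply. The proof below has the skeleton of the general proof.

The plan is to find an interval $I$ of columns that is met by only $O(|I|)$ rows and to remove it. A row $x$ with a mark in $I$ that lies between two marks in $I$ of another row $y$ cannot have a mark outside $I$, since that mark would complete $yxyx$ or $xyxy$. So we want $I$ to have rows with many marks in it that between them cover nearly all of $I$, but not too many such rows. A minimal dense interval has both properties.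

\begin{proposition}\label{prop:abab}
The word $abab$ is $(6,74)$-good.
\end{proposition}

\begin{proof}
We show by induction on $m$ that an $abab$-free array with $m$ columns and $n$ rows, each with exactly $6$ marks, has $n\le74m$. We may assume $n\ge2m$. Give a column $c$ with $\alpha(c)$ marks the weight $\omega(c)=1+\alpha(c)/12$, and extend $\alpha$ and $\omega$ additively to sets of columns. For an interval $J$ let $n_k(J)$ be the number of rows with at least $k$ marks in $J$.

\emph{A minimal dense interval.} For the interval of all columns, $\omega=m+n/2\le n=n_3$. Let $G$ be a shortest interval with $n_3(G)\ge\omega(G)$. Then $|G|\ge3$, and $n_3(J)<\omega(J)$ for every nonempty proper subinterval $J$ of $G$. Let $I$ be $G$ without its last column. Call a row \emph{heavy} if it has at least $3$ marks in $I$. Call a column of $I$ \emph{covered} if some heavy row has marks in $I$ on both sides of it, and let $\mathcal E$ be the set of columns of $I$ that are not covered.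

\emph{Crossing rows are few.} At most $|G|$ rows have $3$ marks in $G$ and a mark to the right of $G$. Otherwise, by Example~\ref{ex:good}, two of them form $yxy$ inside $G$, and the mark of $x$ to the right of $G$ completes $yxyx$. On the left, the mark of $x$ precedes $yxy$ and gives $xyxy$, so the same bound holds.

\emph{Uncovered columns are light.} A row with at least $3$ marks in $G$ and at most $4$ in $I$ has at most $5$ marks in $G$, hence a mark outside $G$. So $n_5(I)\ge n_3(G)-2|G|\ge\omega(I)-2|G|$. On the other hand, a row with at least $5$ marks in $I$ covers every column strictly between its first and last mark in $I$, so it has at least $3$ marks in one maximal interval $J$ of covered columns. These intervals partition $I\setminus\mathcal E$ and are proper subintervals of $G$, so $n_5(I)\le\sum_Jn_3(J)\le\omega(I)-\omega(\mathcal E)$. Comparing the two bounds gives $\omega(\mathcal E)\le2|G|$, and at most $\alpha(\mathcal E)\le24|G|\le36|I|$ rows meet $\mathcal E$.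

\emph{Removing $I$.} Suppose a row $x$ meets $I$, is not heavy and does not meet $\mathcal E$. Then it has a mark in a covered column, between two marks in $I$ of a heavy row $y\ne x$, and it has at most $2$ marks in $I$, hence a mark outside $I$. This gives $abab$. So each of the $d$ rows meeting $I$ is heavy or meets $\mathcal E$. As $\alpha(I)\le6d$,
\[
d\le n_3(I)+36|I|<|I|+d/2+36|I|,
\]
so $d<74|I|$. Deleting these rows and the columns of $I$ leaves an $abab$-free array with $m-|I|\ge1$ columns and $n-d$ rows with $6$ marks each. By induction $n-d\le74(m-|I|)$.
\end{proof}

The weight serves two purposes. Because $G$ is dense with respect to a weight that counts marks, the uncovered columns carry few marks. The price is the term $\alpha(I)/12$ in the bound on the heavy rows, which is small enough to be absorbed.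

For $abab$, one heavy row around a mark of $x$ already yields all of the word but one letter. For a longer word such as $abcbcac$, a heavy row around a mark of $x$ yields only $bcb$, with $x$ playing $c$, and there is no contradiction yet. The row $x$ survives, the interval $I$ cannot be removed, and instead we merge it into one wide column and remember that $x$ has reached $bcb$ there. Later merges should extend this to $bcbc$ and then to $abcbca$. The next section shows that every word of $\mathcal C$ can be built by moves of these two kinds.

\section{Words of $\mathcal C$ are nested}\label{sec:structure}

\begin{lemma}\label{lem:structure}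
Let $\sigma\in\mathcal C$ with $\|\sigma\|\ge2$, let $t$ be its last symbol, and write
\[
\sigma=w_0\,t^{i_1}w_1\,t^{i_2}w_2\cdots w_{r-1}\,t^{i_r},
\]
where $i_k\ge1$, no $w_k$ contains the symbol $t$, and $w_1,\dots,w_{r-1}$ are nonempty. Then $r\ge2$, the sets $\Sigma_k=\Sigma(w_k)$, $1\le k\le r-1$, partition $\Sigma(\sigma)\setminus\{t\}$, and $w_0=x_{r-1}\cdots x_2x_1$ with $x_k$ a word over $\Sigma_k$. Each $x_kw_k$ belongs to $\mathcal C$. If $r\ge3$, the word obtained from $\sigma$ by deleting the last run $t^{i_r}$ belongs to $\mathcal C$.
\end{lemma}

\begin{proof}
Let $b\ne t$ be a symbol of $\sigma$. If $b$ occurred only in $w_0$, its interval would be disjoint from that of $t$. So $b$ occurs in some $w_k$ with $k\ge1$, and $r\ge2$. If $b$ occurred in $w_k$ and $w_{k'}$ with $1\le k<k'$, then the runs number $k$, $k+1$ and $k'+1$ of $t$ would give $t\,b\,t\,b\,t$, a copy of $ababa$. So the sets $\Sigma_k$ partition $\Sigma(\sigma)\setminus\{t\}$.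

Let $b\in\Sigma_k$ and $c\in\Sigma_{k'}$ with $k>k'$, and suppose that some $c$ precedes some $b$ in $w_0$. Take these two letters, a $t$ from run $1$, a $c$ from $w_{k'}$, a $t$ from run $k'+1\le k$, a $b$ from $w_k$ and a $t$ from run $k+1$. They form $c\,b\,t\,c\,t\,b\,t$, a copy of $abcacbc$. So in $w_0$ the symbols of $\Sigma_k$ precede those of $\Sigma_{k'}$ whenever $k>k'$, which is the claimed factorization. The word $x_kw_k$ is the restriction of $\sigma$ to $\Sigma_k$, so it is in $\mathcal C$.

Let $r\ge3$ and let $\sigma'$ be $\sigma$ without its last run. As a subsequence of $\sigma$ it avoids the three words. The intervals of the symbols other than $t$ are unchanged, so only the pairs $b,t$ need checking. If $b\in\Sigma_k$ with $k\le r-2$, then $b$ occurs between runs $k$ and $k+1\le r-1$ of $t$, both present in $\sigma'$. Let $b\in\Sigma_{r-1}$. A symbol $c\in\Sigma_1$ occurs only in $w_0$ and $w_1$, before $w_{r-1}$ because $r-1\ge2$. As the intervals of $b$ and $c$ intersect, $b$ occurs in $w_0$. So $b$ occurs both before and after all the $t$'s of $\sigma'$.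
\end{proof}

The lemma says that $\sigma$ is bracketed as
\[
\sigma=\Bigl[x_{r-1}\cdots\Bigl[x_2\bigl[x_1\,t^{i_1}w_1\bigr]t^{i_2}w_2\Bigr]\cdots t^{i_{r-1}}w_{r-1}\Bigr]t^{i_r},
\]
with disjoint alphabets in different layers. Avoiding $ababa$ makes the alphabets disjoint, and avoiding $abcacbc$ makes the layers nested: in $abcacbc$ itself, $w_0=ab$, $w_1=a$, $w_2=b$, and the layers cross. The third word $abacabc$ has not been used; it enters when the lemma is applied to the reversal of $\sigma$. We record the structure on both sides in the form needed later.

\begin{proposition}\label{prop:build}
Let $\sigma\in\mathcal C$ with $\|\sigma\|\ge2$, last symbol $t$ and first symbol $s$. There are integers $d,d'\ge1$ and words $e_0,\dots,e_N$ and $f_0,\dots,f_{N'}$ with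
\[
e_0=t,\qquad \sigma=e_N\,t^{d},\qquad f_0=s,\qquad \sigma=s^{d'}f_{N'},
\]
such that the following hold.
\begin{enumerate}
\item[(a)] Each move from $e_\nu$ to $e_{\nu+1}$ is an \emph{append}, $e_{\nu+1}=e_\nu t$, or a \emph{wrap}, $e_{\nu+1}=u'e_\nu u''$. Each move from $f_\nu$ to $f_{\nu+1}$ is an \emph{append}, $f_{\nu+1}=sf_\nu$, or a \emph{wrap}, $f_{\nu+1}=u'f_\nu u''$. In a wrap, $u'u''\in\mathcal C$, $\|u'u''\|<\|\sigma\|$, and no symbol of $u'u''$ occurs in the word being wrapped.
\item[(b)] In neither chain are two consecutive moves both wraps.
\item[(c)] Each of $e_N$ and $f_{N'}$ either belongs to $\mathcal C$, or has the form $u'z^iu''$ with $i\ge1$, $u'u''\in\mathcal C$, $\|u'u''\|<\|\sigma\|$ and $z\notin\Sigma(u'u'')$.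
\end{enumerate}
\end{proposition}

\begin{proof}
In the notation of Lemma~\ref{lem:structure}, start from $e_0=t$ and perform $i_1-1$ appends, the wrap by $(x_1,w_1)$, $i_2$ appends, the wrap by $(x_2,w_2)$, and so on, ending with the wrap by $(x_{r-1},w_{r-1})$. The result $e_N$ is $\sigma$ without its last run; put $d=i_r$. The word wrapped by $(x_k,w_k)$ has alphabet $\{t\}\cup\Sigma_1\cup\dots\cup\Sigma_{k-1}$, which is disjoint from $\Sigma_k$; this gives (a). Two successive wraps are separated by $i_k\ge1$ appends, which gives (b). For (c), $e_N\in\mathcal C$ if $r\ge3$, and $e_N=x_1t^{i_1}w_1$ if $r=2$. For the second chain, apply this construction to the reversal of $\sigma$, which lies in $\mathcal C$ and has last symbol $s$, and reverse every word obtained.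
\end{proof}

We call the pairs $(u',u'')$ that occur in the wraps of either chain the \emph{wrappers} of $\sigma$. The second alternative in (c) cannot be dropped: for $\sigma=aba$ we get $e_N=ab$, of width $2$. This is why Lemma~\ref{lem:place} is needed.

\begin{example}\label{ex:chains}
For $\sigma=abab$ the chains are $b\to aba$ and $a\to bab$, each a single wrap. For $\sigma=abcbcac$ they are
\[
c\ \to\ bcb\ \to\ bcbc\ \to\ abcbca\qquad\text{and}\qquad a\ \to\ bcbcac,
\]
with $d=d'=1$, $N=3$, $N'=1$ and wrappers $(b,b)$, $(a,a)$, $(bcbc,c)$.
\end{example}

\section{The merging process}\label{sec:process}

We prove Theorem~\ref{thm:good} by induction on the pair $(\|\sigma\|,|\sigma|)$ in lexicographic order. If $\|\sigma\|=1$, see Example~\ref{ex:good}. Let $\sigma\in\mathcal C$ with $\|\sigma\|\ge2$, and take $t,s,d,d',e_\nu,f_\nu$ from Proposition~\ref{prop:build}.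

\subsection{Constants}

Let $\mu$ be the number of wrappers. For each wrapper $(u',u'')$ the word $u'u''$ is in $\mathcal C$ and has fewer symbols than $\sigma$, so it is good; let all these words be $(q_0,B_0)$-good. The words $e_N$ and $f_{N'}$ are good as well. By Proposition~\ref{prop:build}(c), each is either a word of $\mathcal C$ that is shorter than $\sigma$ and has no more symbols, or it arises by Lemma~\ref{lem:place} from a word of $\mathcal C$ with fewer symbols. Let both be $(p_1,B_1)$-good. Put
\begin{gather*}
p=\max(3,p_1),\qquad P=(2q_0+3)p,\qquad D=\max(d,d'),\qquad H=N+N'+2D,\\
q_*=P+2D,\qquad Q=p^Hq_*,\qquad C=4B_0,\qquad L=8CQ,\\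
C_*=2C+96\mu QB_1,\qquad B=4C_*.
\end{gather*}
We claim that $\sigma$ is $(Q,B)$-good. Suppose not, and fix a $\sigma$-free array with $m$ columns and $n>Bm$ rows, each with exactly $Q$ marks. We define a process each round of which merges at least two intervals of columns, and we show that another round is always possible. This is absurd.

\subsection{States}

A \emph{state} consists of a partition of the columns into intervals called \emph{strips}, a division of the rows into \emph{live} and \emph{dead}, and, for each live row $x$ and each strip $V$ that $x$ meets, two \emph{levels} $\rho(x,V)\in\{0,\dots,N\}$ and $\lambda(x,V)\in\{0,\dots,N'\}$. In the initial state the strips are the single columns, all rows are live, and all levels are $0$. The levels record how far along each chain the row $x$ has come inside $V$.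

\begin{enumerate}
\item[(I1)] For each live $x$ and each strip $V$ that it meets, there is a copy of $e_{\rho(x,V)}$ in the columns of $V$ in which $x$ plays $t$ and dead rows play all other symbols, and there is a copy of $f_{\lambda(x,V)}$ in the columns of $V$ in which $x$ plays $s$ and dead rows play all other symbols.
\end{enumerate}
The two copies are unrelated and are never combined. The requirement that the other rows be dead keeps copies injective: a wrap will be supplied by rows that die in the current round, and these differ from all rows that died earlier.

Let $\operatorname{bef}(x,V)$ and $\operatorname{aft}(x,V)$ be the numbers of marks of $x$ to the left and to the right of $V$. Since the array is $\sigma$-free, the levels have a ceiling.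

\begin{lemma}\label{lem:ceiling}
In a state satisfying \textup{(I1)}, $\operatorname{aft}(x,V)\ge D$ implies $\rho(x,V)<N$, and $\operatorname{bef}(x,V)\ge D$ implies $\lambda(x,V)<N'$.
\end{lemma}

\begin{proof}
If $\rho(x,V)=N$, the copy of $e_N$ in $V$ followed by $d\le D$ marks of $x$ is a copy of $e_Nt^d=\sigma$. If $\lambda(x,V)=N'$, the copy of $f_{N'}$ in $V$ preceded by $d'\le D$ marks of $x$ is a copy of $s^{d'}f_{N'}=\sigma$.
\end{proof}

The danger in merging is that all marks of a row collapse into a few strips, after which goodness can no longer be applied to it. The ceiling prevents this, provided that the levels rise whenever marks of a row come together. The ceiling is silent when the strip is near the first or last mark of the row, so we measure progress by a quantity that includes this proximity. With $y^+=\max(y,0)$, let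
\[
\Phi(x,V)=\rho(x,V)+\lambda(x,V)+\bigl(D-\operatorname{aft}(x,V)\bigr)^++\bigl(D-\operatorname{bef}(x,V)\bigr)^+\in\{0,\dots,H\}.
\]
The other two invariants are:
\begin{enumerate}
\item[(I2)] each live row $x$ has at most $p^{\Phi(x,V)}$ marks in each strip $V$ that it meets;
\item[(I3)] at most $n/2$ rows are dead.
\end{enumerate}
The initial state satisfies (I1)--(I3). From (I2) and $\Phi\le H$ we get
\begin{equation}\label{eq:spread}
\text{every live row meets at least } Q/p^H=q_* \text{ strips.}
\end{equation}

An append needs only another mark of $x$, while a wrap needs help from other rows. We say that the pair $(x,V)$ is \emph{waiting} if the move from $e_{\rho(x,V)}$ to $e_{\rho(x,V)+1}$ exists and is a wrap, or the move from $f_{\lambda(x,V)}$ to $f_{\lambda(x,V)+1}$ exists and is a wrap. Waiting pairs take over the role that marks had in Section~\ref{sec:abab}. Let $\alpha(V)$ be the number of live rows $x$ with $(x,V)$ waiting, and let $\omega(V)=1+\alpha(V)/L$. For a set $J$ of strips, $|J|$ is the number of strips, and $\alpha(J)$, $\omega(J)$ are the sums over $J$. An \emph{interval of strips} is a set of consecutive strips, and for such $J$ we let $n_k(J)$ be the number of live rows that meet at least $k$ strips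 of $J$.

\subsection{One round}

Consider a state satisfying (I1)--(I3).

\medskip\noindent\textbf{Choice of the interval.} Let $J_{\mathrm{all}}$ be the interval of all strips. By \eqref{eq:spread}, $q_*\ge p$ and (I3), $n_p(J_{\mathrm{all}})\ge n/2$. A row meets at most $Q$ strips and $n>4C_*m\ge8Cm$, so $C\omega(J_{\mathrm{all}})\le Cm+CQn/L<n/8+n/8$. Hence there is an interval $G$ of strips with $n_p(G)\ge C\omega(G)$; choose one with the fewest strips. Then
\begin{equation}\label{eq:minimal}
n_p(J)<C\omega(J)\quad\text{for every nonempty proper subinterval $J$ of $G$.}
\end{equation}
Some row meets $p$ strips of $G$, so $|G|\ge p\ge3$. Let $I$ be $G$ without its last strip; thus $|I|\ge2$. We merge $I$ and not $G$ because \eqref{eq:minimal} bounds from above the number of rows with many strips in $I$, while the density of $G$ bounds it from below.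

\medskip\noindent\textbf{Heavy rows and exposed strips.} A live row is \emph{heavy} if it meets at least $p$ strips of $I$. For a wrapper $(u',u'')$, a strip $V\in I$ is \emph{$(u',u'')$-covered} if there is a copy of $u'u''$ on heavy rows with $u'$ in columns of $I$ to the left of $V$ and $u''$ in columns of $I$ to the right of $V$. A strip of $I$ is \emph{exposed} if it fails to be covered for at least one wrapper; $\mathcal E$ is the set of exposed strips.

\medskip\noindent\textbf{Deaths.} Let $\mathcal D_1$ be the set of heavy rows and $\mathcal D_2$ the set of live rows $x$ with a waiting pair $(x,V)$, $V\in\mathcal E$. The rows of $\mathcal D_1\cup\mathcal D_2$ become dead; the other live rows \emph{survive}. Heavy rows would lose too many strips in the merge, and they are put to use as wrappers; rows of $\mathcal D_2$ wait for a wrap that may not be available.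

\medskip\noindent\textbf{Merge.} The strips of $I$ are replaced by their union $V^*$. Levels at strips outside $I$ are unchanged. Let $x$ be a surviving row that meets $I$, in the strips $V_1<\dots<V_j$, where $1\le j<p$. For $1\le i\le j$ let $\rho_i=\rho(x,V_i)$, and put $\rho_i'=\rho_i+1$ if the move from $e_{\rho_i}$ exists and is a wrap, or exists, is an append and $i<j$; put $\rho_i'=\rho_i$ otherwise. Let $\lambda_i=\lambda(x,V_i)$, and put $\lambda_i'=\lambda_i+1$ if the move from $f_{\lambda_i}$ exists and is a wrap, or exists, is an append and $i>1$; put $\lambda_i'=\lambda_i$ otherwise. Define
\[
\rho(x,V^*)=\max_i\rho_i',\qquad\lambda(x,V^*)=\max_i\lambda_i'.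
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.65cm]
\foreach \a in {0,2,4,10,12,14,16} \draw[gray] (\a,-0.6)--(\a,2.9);
\foreach \b/\c in {2/z,1/y,0/x} {\draw[gray,dotted] (0,\b)--(18.5,\b); \node[left] at (0,\b) {$\c$};}
\foreach \a/\b/\c in {3/2/a,5/1/b,6.3/0/c,7.6/1/b,9/0/c,11/2/a} {\fill (\a,\b) circle (2.2pt); \node[above] at (\a,\b) {\small$\c$};}
\fill[gray] (1,2) circle (1.6pt); \fill[gray] (13,2) circle (1.6pt);
\draw (17.5,0) circle (2.2pt); \node[above] at (17.5,0) {\small$c$};
\node at (7,2.6) {$V$};
\draw[<->] (0,-1)--(14,-1) node[midway,below] {$I$};
\draw[<->] (0,-2)--(16,-2) node[midway,below] {$G$};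
\end{tikzpicture}
\caption{A wrap for $\sigma=abcbcac$, schematically. Vertical lines separate strips and dots are marks. In the strip $V$ the live row $x$ and the dead row $y$ form $bcbc$. The heavy row $z$ has marks in the interval $I$ on both sides of $V$. After the strips of $I$ are merged, $z$ is dead and the new strip contains $abcbca$. A mark of $x$ further to the right (open dot) would complete $\sigma$.}\label{fig:wrap}
\end{figure}

\begin{lemma}\label{lem:levels}
After the round, \textup{(I1)} holds. Moreover, for a surviving row $x$ that meets the strips $V_1<\dots<V_j$ of $I$:
\begin{enumerate}
\item[(R1)] $\rho(x,V^*)\ge\rho_i$ and $\lambda(x,V^*)\ge\lambda_i$ for all $i$;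
\item[(R2)] $\rho(x,V^*)\ge\min(N,\rho_i+1)$ for $i<j$, and $\lambda(x,V^*)\ge\min(N',\lambda_i+1)$ for $i>1$;
\item[(R3)] if $j=1$, then $(x,V^*)$ is not waiting.
\end{enumerate}
\end{lemma}

\begin{proof}
Dead rows stay dead, so (I1) persists at strips outside $I$. At $V^*$ we show that for every $i$ the word $e_{\rho_i'}$ has a copy of the required kind. Start from the copy of $e_{\rho_i}$ in $V_i$ given by (I1). If $\rho_i'=\rho_i$, there is nothing to add. If the move is an append and $i<j$, add a mark of $x$ in $V_{i+1}$. If the move is a wrap by $(u',u'')$, then $(x,V_i)$ is waiting and $x\notin\mathcal D_2$, so $V_i$ is not exposed. Take a copy of $u'u''$ on heavy rows with $u'$ to the left and $u''$ to the right of $V_i$ inside $I$ (Figure~\ref{fig:wrap}). These rows were live before the round, so they differ from the dead rows in the copy of $e_{\rho_i}$, and they differ from $x$, which is not heavy. The alphabets of $u'u''$ and $e_{\rho_i}$ are disjoint, so the two copies combine to a copy of $u'e_{\rho_i}u''$ in $V^*$, and after the round all its rows other than $x$ are dead. For $f_{\lambda_i'}$ the wrap case is word for word the same, and in the append case, where $i>1$, the new $s$ is a mark of $x$ in $V_{i-1}$.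

(R1) holds since $\rho_i'\ge\rho_i$ and $\lambda_i'\ge\lambda_i$. For (R2), if $i<j$ then $\rho_i'=\rho_i+1$ unless $\rho_i=N$, and if $i>1$ then $\lambda_i'=\lambda_i+1$ unless $\lambda_i=N'$. For (R3), let $j=1$ and consider either chain. If its next move was a wrap, the move has been made, and the move after it is not a wrap by Proposition~\ref{prop:build}(b). Otherwise the level is unchanged and its next move is still not a wrap.
\end{proof}

\subsection{A live row has few marks in each strip}

By (R2), the right level makes progress from every strip but the last, and the left level from every strip but the first. This is why both chains are needed: when $j\ge2$, each $V_i$ is not the last or not the first.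

\begin{lemma}\label{lem:phi}
After the round, \textup{(I2)} holds.
\end{lemma}

\begin{proof}
For strips outside $I$ nothing changes. Let $x$ survive and meet $V_1<\dots<V_j$ in $I$. Write $\Phi_i$ for $\Phi(x,V_i)$ before the round and $\Phi^*$ for $\Phi(x,V^*)$ after it. Since $V_i\subseteq V^*$, we have $\operatorname{aft}(x,V^*)\le\operatorname{aft}(x,V_i)$ and $\operatorname{bef}(x,V^*)\le\operatorname{bef}(x,V_i)$. With (R1), each of the four terms of $\Phi^*$ is at least the corresponding term of $\Phi_i$. If $j=1$, then $x$ has the same marks in $V^*$ as in $V_1$, at most $p^{\Phi_1}\le p^{\Phi^*}$.

Let $j\ge2$. We show that $\Phi^*\ge\Phi_i+1$ for each $i$, by finding a term that increases strictly. Let $i<j$. If $\operatorname{aft}(x,V^*)\ge D$, then Lemma~\ref{lem:ceiling}, applied after the round, gives $\rho(x,V^*)<N$, and then (R2) forces $\rho(x,V^*)\ge\rho_i+1$. If $\operatorname{aft}(x,V^*)<D$, then the mark of $x$ in $V_j$ gives $\operatorname{aft}(x,V_i)\ge\operatorname{aft}(x,V^*)+1$, so $(D-\operatorname{aft}(x,V_i))^+\le D-\operatorname{aft}(x,V^*)-1$ and the third term increases. Let $i=j>1$. If $\operatorname{bef}(x,V^*)\ge D$, then $\lambda(x,V^*)<N'$ and (R2) forces $\lambda(x,V^*)\ge\lambda_j+1$. If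 $\operatorname{bef}(x,V^*)<D$, the mark of $x$ in $V_1$ gives $\operatorname{bef}(x,V_j)\ge\operatorname{bef}(x,V^*)+1$ and the fourth term increases. Therefore $x$ has at most $\sum_ip^{\Phi_i}\le jp^{\Phi^*-1}\le p^{\Phi^*}$ marks in $V^*$.
\end{proof}

\subsection{Exposed strips are light}

It remains to count the dead rows. To bound $\mathcal D_2$ we bound the weight of $\mathcal E$, by comparing a lower and an upper bound for $n_P(I)$ as in Section~\ref{sec:abab}. The lower bound requires that few of the rows counted by $n_p(G)$ have many marks outside $G$; here the goodness of $e_N$ and $f_{N'}$ is used.

\begin{lemma}[crossing rows]\label{lem:cross}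
At most $B_1|G|$ rows meet at least $p$ strips of $G$ and have at least $D$ marks to the right of $G$. At most $B_1|G|$ rows meet at least $p$ strips of $G$ and have at least $D$ marks to the left of $G$.
\end{lemma}

\begin{proof}
If the first bound fails, then, as $p\ge p_1$, Lemma~\ref{lem:contract} gives a copy of $e_N$ on these rows inside the strips of $G$. The row playing $t$ has $d\le D$ marks to the right of $G$, and they complete $\sigma=e_Nt^d$. If the second fails, we get a copy of $f_{N'}$ inside $G$, and $d'\le D$ marks to the left of $G$ of the row playing $s$ complete $\sigma=s^{d'}f_{N'}$.
\end{proof}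

\begin{lemma}\label{lem:exposed}
In every round, $\omega(\mathcal E)\le\mu B_1|G|/B_0$.
\end{lemma}

\begin{proof}
All quantities refer to the state before the round. Fix a wrapper $(u',u'')$ and let $\mathcal A=\{A_1<\dots<A_e\}$ be the set of strips of $I$ that are not $(u',u'')$-covered. It suffices to prove $\omega(\mathcal A)\le B_1|G|/B_0$ and to sum over the $\mu$ wrappers. We may assume $e\ge1$.

\emph{Lower bound.} A live row that meets at least $p$ strips of $G$ but fewer than $P$ strips of $I$ meets at most $P$ strips of $G$. By \eqref{eq:spread} it meets at least $q_*-P=2D$ strips outside $G$, so it has at least $D$ marks on one side of $G$. By Lemma~\ref{lem:cross} there are at most $2B_1|G|$ such rows. Hence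
\begin{equation}\label{eq:lower}
n_P(I)\ge n_p(G)-2B_1|G|\ge C\omega(G)-2B_1|G|\ge C\omega(I)-2B_1|G|.
\end{equation}

\emph{Upper bound.} The strips of $\mathcal A$ cut $I$ into pieces. Let $\Pi_0$ be the set of strips of $I$ before $A_1$, possibly empty; for $1\le i\le e$ let $\Pi_i$ consist of $A_i$ and the strips of $I$ after it up to, and excluding, $A_{i+1}$ (up to the end of $I$ if $i=e$). Put $J_0=\Pi_0$ and $J_i=\Pi_i\setminus\{A_i\}$ for $i\ge1$. The nonempty $J_i$ are proper subintervals of $G$ and partition $I\setminus\mathcal A$. We split the live rows that meet at least $P$ strips of $I$ into two kinds.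

Let $\mathcal Y$ be the set of those that meet at least $2q_0+2$ of the pieces $\Pi_1,\dots,\Pi_e$. Suppose $|\mathcal Y|>2B_0e$. Lemma~\ref{lem:gap}, with $W_i$ the union of the strips of $\Pi_i$, gives an index $j$ and a copy of $u'u''$ on rows of $\mathcal Y$ with $u'$ in pieces before $\Pi_j$ and $u''$ in pieces after $\Pi_j$. The rows of $\mathcal Y$ are heavy because $P\ge p$, and $A_j\in\Pi_j$, so $A_j$ is $(u',u'')$-covered, a contradiction. Thus $|\mathcal Y|\le2B_0e\le2B_0\omega(\mathcal A)$.

A row of the other kind meets at most $2q_0+2$ of the pieces $\Pi_0,\dots,\Pi_e$ and at least $P>(2q_0+2)p$ strips of $I$. So it meets at least $p+1$ strips of some $\Pi_i$, hence at least $p$ strips of $J_i$. By \eqref{eq:minimal} the number of such rows is at most $\sum_{J_i\ne\emptyset}n_p(J_i)\le C\bigl(\omega(I)-\omega(\mathcal A)\bigr)$. Altogether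
\begin{equation}\label{eq:upper}
n_P(I)\le2B_0\,\omega(\mathcal A)+C\omega(I)-C\omega(\mathcal A).
\end{equation}

From \eqref{eq:lower} and \eqref{eq:upper} we get $(C-2B_0)\,\omega(\mathcal A)\le2B_1|G|$, and $C-2B_0=2B_0$.
\end{proof}

\subsection{Counting dead rows}

By \eqref{eq:minimal}, the number of heavy rows in a round is bounded in terms of $|I|$ and $\alpha(I)$. For $abab$ the marks in $I$ were removed after one use. Now a surviving row may appear in $I$ in many rounds, and we must show that it is not charged too often. Property (R3) ensures this.

\begin{lemma}\label{lem:charge}
Over any initial sequence of rounds, $\sum\alpha(I)\le2Qn$, where each term is evaluated before its round.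
\end{lemma}

\begin{proof}
For a live row $x$ let $\psi(x)$ be the number of strips that $x$ meets plus the number of strips $V$ with $(x,V)$ waiting, and let $\psi(x)=0$ for a dead row. Initially $\psi(x)\le2Q$, and always $\psi(x)\ge0$. Consider a round and a row $x$ that is live before it, meets $j$ strips of $I$, and is waiting at $a\le j$ of them. We show that $\psi(x)$ drops by at least $a$; summing over rows and rounds then gives the lemma. If $x$ dies, $\psi(x)$ drops from a value at least $a$ to $0$. Let $x$ survive. The contribution of the strips outside $I$ is unchanged, and that of $I$ was $j+a$. If $j=0$, then $a=0$ and nothing changes. If $j=1$, the contribution of $V^*$ is $1$ by (R3), a drop of $a$. If $j\ge2$, the contribution of $V^*$ is at most $2$, a drop of at least $j+a-2\ge a$.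
\end{proof}

\begin{lemma}\label{lem:dead}
After any initial sequence of rounds, each begun in a state satisfying \textup{(I1)--(I3)}, fewer than $n/2$ rows are dead.
\end{lemma}

\begin{proof}
A round lowers the number of strips by $|I|-1$, so $\sum(|I|-1)\le m$. Since $|I|\ge2$, we have $|I|\le2(|I|-1)$ and $|G|=|I|+1\le3(|I|-1)$, so $\sum|I|\le2m$ and $\sum|G|\le3m$. By \eqref{eq:minimal} for $J=I$ and Lemma~\ref{lem:charge},
\[
\sum|\mathcal D_1|=\sum n_p(I)\le C\sum|I|+\frac CL\sum\alpha(I)\le2Cm+\frac{2CQn}{L}=2Cm+\frac n4.
\]
By Lemma~\ref{lem:exposed} and $L/B_0=32Q$,
\[
\sum|\mathcal D_2|\le\sum\alpha(\mathcal E)\le L\sum\omega(\mathcal E)\le32\mu QB_1\sum|G|\le96\mu QB_1m.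
\]
The total is at most $C_*m+n/4$, which is less than $n/2$ because $n>4C_*m$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:good}]
The initial state satisfies (I1)--(I3). Suppose that the states reached after $0,1,\dots,h$ rounds all satisfy (I1)--(I3). Then round $h+1$ can be performed, and the resulting state satisfies (I1) by Lemma~\ref{lem:levels}, (I2) by Lemma~\ref{lem:phi} and (I3) by Lemma~\ref{lem:dead}. So the process never stops. But each round lowers the number of strips by at least one, and there were $m$ strips at the start. This contradiction shows that $\sigma$ is $(Q,B)$-good and completes the induction.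
\end{proof}

\begin{thebibliography}{1}

\bibitem{gends}
\emph{Generalized Davenport-Schinzel sequences and their 0-1 matrix counterparts},
\texttt{http://web.eecs.umich.edu/\textasciitilde pettie/papers/GenDS.pdf}.

\end{thebibliography}
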